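# Left SF-rings that are not von Neumann regular

## Upper triangular $2\times 2$ matrices

Rings are associative with $1$ and modules are unital. Let $k$ be a field and let $R$ be the ring of upper triangular $2\times 2$ matrices over $k$. Write $(p,x,q)$ for the matrix $\begin{pmatrix}p&x\\0&q\end{pmatrix}$, so that
$$(p,x,q)(p',x',q')=(pp',\;px'+xq',\;qq').$$

We compute the simple left $R$-modules and ask which of them are flat. The ideal $(0,k,0)$ has square zero. Such an ideal $Z$ lies in every maximal left ideal $M$: otherwise $Z+M=R$, so $1=z+m$ with $z\in Z$, $m\in M$, and $m=1-z$ has the inverse $1+z$, which is impossible for an element of a proper left ideal. So the maximal left ideals of $R$ correspond to those of $R/(0,k,0)\cong k\times k$, and there are exactly two of them,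
$$M_1=(0,k,k),\qquad M_2=(k,k,0).$$

The module $R/M_1$ is flat. With $e_{11}=(1,0,0)$ and $e_{22}=(0,0,1)$ we have $R=Re_{11}\oplus Re_{22}$ and $Re_{22}=(0,k,k)=M_1$, so $R/M_1\cong Re_{11}$ is projective.

The module $R/M_2$ is not flat. Take the right ideal $A=e_{12}R$ with $e_{12}=(0,1,0)$. Since $e_{12}(p,x,q)=(0,q,0)$, we get $A=(0,k,0)$ and $AM_2=0$. Hence $A\otimes_R R/M_2\cong A/AM_2=A\neq 0$. The map $A\otimes_R R/M_2\to R/M_2$ sends $e_{12}\otimes(1+M_2)$ to $e_{12}+M_2=0$. So an inclusion of right modules, $A\subseteq R$, stops being injective after tensoring with $R/M_2$.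

The element $e_{12}$ also satisfies $e_{12}Re_{12}=0$. So it destroys two properties at once.

**Definition.** A ring $R$ is *(von Neumann) regular* if for every $a\in R$ there is $x\in R$ with $a=axa$. A ring $R$ is a *left SF-ring* if every simple left $R$-module is flat. *Right SF-rings* are defined in the same way with right modules.

A field is regular. So is $\mathrm{End}_k(V)$ for a finite-dimensional space $V$: given $a$, write $V=\ker a\oplus W=\operatorname{im}a\oplus U$, let $x$ be the inverse of $a|_W:W\to\operatorname{im}a$ on $\operatorname{im}a$, and let $x=0$ on $U$. Then $axa=a$. The triangular ring above is not regular, because $e_{12}\notin e_{12}Re_{12}$, and it is not left SF. For commutative rings the two notions agree; we prove this below. The question, posed in "Homological Objects Of Proper" (https://openaccess.iyte.edu.tr/bitstream/11147/4182/1/10018485.pdf), is this: *is every left SF-ring von Neumann regular?*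

The answer is no. We will keep the shape of the triangular ring and the offending corner element, and enlarge the lower right entry until the corner element no longer spoils flatness.

**Theorem A.** Let $k_0$ be any field. There is a $k_0$-algebra $R_0$ that is a left SF-ring and contains $a\neq 0$ with $aR_0a=0$. In particular $R_0$ is not regular.

**Theorem B.** For every field $k_0$ there is a $k_0$-algebra $R$ that is both a left and a right SF-ring and has a nonzero nilpotent ideal, so it is not regular. There is also a left and right primitive $k_0$-algebra $R_1$ (so $R_1$ is prime and $J(R_1)=0$) that is left and right SF but not regular.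

Here a ring is *left primitive* if it has a faithful simple left module. For example, $\mathrm{End}_k(V)$ is left primitive for any nonzero space $V$, with faithful simple module $V$. The construction works in ZFC and in every characteristic.

## Flatness of $R/M$ and the equation $a=ab$

A left module $S$ is flat if and only if, for every right ideal $A$ of $R$, the map $A\otimes_RS\to S$, $a\otimes s\mapsto as$, is injective. Every simple left module is $R/M$ for a maximal left ideal $M$. This turns flatness into an equation between elements.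

**Lemma 1.** Let $M$ be a maximal left ideal of a ring $R$. Then $R/M$ is flat if and only if for each $a\in M$ there is $b\in M$ with $a=ab$.

**Proof.** For a right ideal $A$ we have $A\otimes_RR/M\cong A/AM$, and the map to $R/M$ becomes $a+AM\mapsto a+M$. Its kernel is $(A\cap M)/AM$. So $R/M$ is flat if and only if $A\cap M=AM$ for all right ideals $A$. If this holds and $a\in M$, take $A=aR$: then $a\in aRM=aM$. Conversely, assume the condition on elements. If $a\in A\cap M$ and $a=ab$ with $b\in M$, then $a\in AM$. The inclusion $AM\subseteq A\cap M$ always holds. $\square$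

For example, $\mathbb Z/p$ is not flat over $\mathbb Z$, since $p=pb$ forces $b=1\notin p\mathbb Z$. On the other hand every regular ring is left SF: if $a=axa$ and $a\in M$, take $b=xa\in M$.

**The commutative case.** Let $R$ be commutative and SF, and let $a\in R$. Put $r(a)=\{z\in R: az=0\}$. If the ideal $r(a)+Ra$ were proper, it would lie in a maximal ideal $M$. As $a\in M$, Lemma 1 gives $b\in M$ with $a=ab$, so $1-b\in r(a)\subseteq M$ and $1\in M$, a contradiction. Hence $1=z+xa$ with $az=0$, and $a=axa$. So $R$ is regular.

Now repeat this in a general ring, with the same definition of $r(a)$. The equation $a=ab$ says $1-b\in r(a)$, so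
$$R\text{ is left SF}\iff 1\in r(a)+M\text{ for every maximal left ideal }M\text{ and every }a\in M,\tag{1}$$
$$R\text{ is regular}\iff 1\in r(a)+Ra\text{ for every }a\in R.\tag{2}$$
In (2), $a=axa$ means $1-xa\in r(a)$. The set $r(a)$ is a *right* ideal and $Ra$ is a *left* ideal, so their sum is only an additive group. If it does not contain $1$, we cannot place it inside a maximal left ideal $M$, and the argument stops at exactly this point. In the triangular example with $a=e_{12}$, the right ideal $r(a)=(k,k,0)$ happens to equal $M_2$, so (1) fails. A counterexample must contain a proper right ideal that is not contained in a maximal left ideal and, more strongly, has $1$ in its sum with the relevant ones.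

We need one more standard tool.

**Lemma 2.** In a regular ring $T$ every finitely generated left (right) ideal is generated by an idempotent.

**Proof.** If $a=axa$, then $xa$ is idempotent and $Ta=Txa$. By induction on the number of generators it remains to treat $Te+Th$ with $e=e^2$. Since $h=he+h(1-e)$, we have $Te+Th=Te+Th(1-e)$. By the principal case $Th(1-e)=Tg$ with $g=g^2\in T(1-e)$, so $ge=0$ and $g(1-e)=g$. Put $g'=(1-e)g$. Then
$$g'^2=(1-e)\,g(1-e)\,g=(1-e)g=g',\qquad gg'=g(1-e)g=g,\qquad eg'=0,\qquad g'e=(1-e)ge=0.$$
From $g'\in Tg$ and $g=gg'\in Tg'$ we get $Tg'=Tg$. As $e$ and $g'$ are orthogonal idempotents, $e+g'$ is idempotent and $T(e+g')$ contains $e=e(e+g')$ and $g'=g'(e+g')$. So $Te+Th=Te+Tg'=T(e+g')$. The right-hand version follows by passing to the opposite ring. $\square$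

## Triangular rings over regular rings

Let $T,T'$ be rings and let $B$ be a $(T',T)$-bimodule. The triangular ring $\begin{pmatrix}T'&B\\0&T\end{pmatrix}$ consists of triples $(t',x,t)$ with $(t',x,t)(s',y,s)=(t's',\,t'y+xs,\,ts)$. With $T=T'=B=k$ this is the first example.

**Theorem C.** Let $T,T'$ be regular rings, $B$ a $(T',T)$-bimodule, and $R=\begin{pmatrix}T'&B\\0&T\end{pmatrix}$.

1. $R$ is left SF if and only if $BM=B$ for every maximal left ideal $M$ of $T$. It is right SF if and only if $M'B=B$ for every maximal right ideal $M'$ of $T'$. It is regular if and only if $B=0$.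
2. If $K$ is a countably generated proper right ideal of a regular ring $T$, then $K+M\neq T$ for some maximal left ideal $M$ of $T$. Consequently, if $T$ is countable, then $R$ is left SF if and only if $B=0$.

**Proof of part 1.**

**Step 1: the maximal left ideals.** This step lists what has to be tested. The ideal $(0,B,0)$ has square zero, so it lies in every maximal left ideal, and the quotient by it is $T'\times T$. Hence the maximal left ideals of $R$ are $(M',B,T)$ and $(T',B,M)$, with $M'$ and $M$ maximal left ideals of $T'$ and $T$.

**Step 2: if $BM=B$ for all $M$, then $R$ is left SF.** We check Lemma 1 for both families.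

Let $a=(t',x,t)\in(M',B,T)$. By Lemma 2 choose $e=e^2$ with $T't'=T'e\subseteq M'$. Then $t'e=t'$, and $b=(e,0,1)\in(M',B,T)$ satisfies $ab=(t'e,x,t)=a$. No assumption on $B$ was needed.

Let $a=(t',x,t)\in(T',B,M)$. As $x\in B=BM$, write $x=\sum_lx_lp_l$, a finite sum with $x_l\in B$ and $p_l\in M$. By Lemma 2, $Tt+\sum_lTp_l=Tf$ with $f=f^2\in M$. Then $tf=t$ and $p_lf=p_l$, so $xf=x$. Hence $b=(1,0,f)\in(T',B,M)$ satisfies $ab=(t',xf,tf)=a$.

**Step 3: the converse.** Let $R$ be left SF, $M$ a maximal left ideal of $T$ and $x\in B$. Lemma 1, applied to $(0,x,0)\in(T',B,M)$, gives $(c,y,s)\in(T',B,M)$ with $(0,x,0)=(0,x,0)(c,y,s)=(0,xs,0)$. So $x=xs\in BM$.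

**Step 4: the right-hand statement and regularity.** The map $(t',x,t)\mapsto(t,x,t')$ is an isomorphism $R^{op}\cong\begin{pmatrix}T^{op}&B\\0&T'^{op}\end{pmatrix}$. Indeed, the product in $R^{op}$ of $(t',x,t)$ and $(s',y,s)$ is $(s't',\,s'x+yt,\,st)$, which is what the right-hand ring gives. Maximal left ideals of $T'^{op}$ are maximal right ideals $M'$ of $T'$, and the condition of Steps 2 and 3 reads $M'B=B$. Finally, if $0\neq x\in B$ and $a=(0,x,0)$, then
$$a(t',y,t)a=(0,xt,0)(0,x,0)=0,$$
so $aRa=0\not\ni a$ and $R$ is not regular. If $B=0$, then $R=T'\times T$ is regular. $\square$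

In the opening example, $T=k$ has the single maximal left ideal $M=0$, and $BM=0\neq B$. To make a counterexample we use a cyclic corner $X=T/K$, with $K$ a right ideal of $T$. As $TM=M$, we have $XM=(M+K)/K$. So the task is now the following.
$$\begin{aligned}&\text{Find a regular ring }T\text{ and a proper right ideal }K\text{ of }T\\&\text{with }K+M=T\text{ for every maximal left ideal }M\text{ of }T.\end{aligned}\tag{3}$$

## Countably generated right ideals

It is natural to look for $T$ among matrix rings or countable unions of them. There, (3) has no solution. If $K=eT$ with $e=e^2\neq1$, take a maximal left ideal $M\supseteq Te$. If $1=et+m$ with $m\in M$, then $1-e=(1-e)m\in M$, and $e\in M$, so $1\in M$, a contradiction. By Lemma 2 this excludes all finitely generated $K$. Part 2 of Theorem C pushes the argument to countably many generators.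

**Proof of Theorem C, part 2.** Write $K=\bigcup_nK_n$ with finitely generated right ideals $K_0\subseteq K_1\subseteq\cdots$.

**Step 1: compatible idempotents.** We construct idempotents with $e_nT=K_n$ and $e_{n+1}e_n=e_ne_{n+1}=e_n$; this compatibility will make the left ideals $Te_n$ increase. By Lemma 2 there is $e_0=e_0^2$ with $e_0T=K_0$. Given $e_n$, we have $e_n\in K_{n+1}$, so for $y\in K_{n+1}$ both $e_ny$ and $(1-e_n)y$ lie in $K_{n+1}$, and $K_{n+1}=e_nT\oplus(1-e_n)K_{n+1}$. By Lemma 2, $(1-e_n)K_{n+1}=gT$ with $g=g^2$; then $e_ng=0$ and $(1-e_n)g=g$. Put $g'=g(1-e_n)$. We get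
$$g'^2=g\,(1-e_n)g\,(1-e_n)=g(1-e_n)=g',\qquad g'g=g(1-e_n)g=g,$$
so $g'T=gT$. Moreover $e_ng'=0=g'e_n$. Hence $e_{n+1}=e_n+g'$ is an idempotent with $e_{n+1}T=e_nT+g'T=K_{n+1}$ and $e_{n+1}e_n=e_ne_{n+1}=e_n$.

**Step 2: a maximal left ideal that misses.** Let $L=\bigcup_nTe_n$. Since $e_n=e_ne_{n+1}$, this is an increasing union of left ideals. If $1=te_n$, then $1-e_n=te_n(1-e_n)=0$, so $K_n=T$, contradicting properness of $K$. So $L$ is proper. Let $M\supseteq L$ be a maximal left ideal. If $1\in K+M$, then $1=e_nt+m$ for some $n$, $t\in T$, $m\in M$, so $1-e_n=(1-e_n)m\in M$. With $e_n\in M$ this gives $1\in M$, a contradiction. So $1\notin K+M$; in particular $K+M\neq T$.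

**Step 3: countable $T$.** If $B=0$, then $R=T'\times T$ is regular, hence left SF. Conversely, let $T$ be countable and $R$ left SF, and suppose $0\neq x\in B$. Then $K=\{t\in T:xt=0\}$ is a proper right ideal. It is countable, hence countably generated. Choose $M$ as in Step 2, so that $1\notin K+M$. By part 1, $x\in BM$, say $x=\sum_lx_lp_l$ with $p_l\in M$. By Lemma 2, $\sum_lTp_l=Tf$ with $f=f^2\in M$, so $xf=x$. Then $1-f\in K$ and $1=(1-f)+f\in K+M$, a contradiction. So $B=0$. $\square$

Therefore in (3) the ring $T$ must be uncountable, and $K$ must not be countably generated.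

## Anticommuting generators and the twist $\gamma$

Rewrite (3) for a simple module $S=T/M$ and $K=\sum_in_iT$. Suppose each $n_i$ comes with a partner $m_i$ such that $n_im_i+m_in_i=1$. If $n_i$ kills a vector $s$, then $s=n_im_is$, so $s\in n_iS$. So it suffices that every nonzero vector of every simple module is killed by some $n_i$. To keep $K$ proper we let the $n_i$ anticommute and have square zero.

Write $\{x,y\}=xy+yx$ and $[x,y]=xy-yx$.

**Lemma 3.** Let $F$ be a field, $D$ a finite set with $d$ elements, and $\gamma_{ab}=\gamma_{ba}\in F$ for $a\neq b$ in $D$. Let $\mathrm{Cl}_F(D,\gamma)$ be the $F$-algebra with generators $n_a,m_a$ ($a\in D$) and relations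
$$n_a^2=m_a^2=0,\quad\{n_a,n_b\}=0\ (a\neq b),\quad\{n_a,m_b\}=\delta_{ab},\quad\{m_a,m_b\}=\gamma_{ab}\ (a\neq b).\tag{4}$$
Then $\mathrm{Cl}_F(D,\gamma)\cong M_{2^d}(F)$.

For $d=1$ the algebra acts on a space with basis $e_\emptyset,e_a$ by $n_a:e_\emptyset\mapsto e_a\mapsto0$ and $m_a:e_a\mapsto e_\emptyset\mapsto0$. Then $n_a$, $m_a$, $n_am_a$, $m_an_a$ are the four matrix units of $M_2(F)$.

**Proof.**

**Step 1: removing $\gamma$.** We change generators so that all $m$'s anticommute. Order $D$ totally and put
$$m_a'=m_a-\sum_{c<a}\gamma_{ac}n_c.\tag{5}$$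
Linear combinations of the $n_c$ have square zero and anticommute with each other, in every characteristic. So
$$m_a'^2=-\sum_{c<a}\gamma_{ac}\{m_a,n_c\}=0,\qquad\{n_a,m_b'\}=\delta_{ab},$$
and for $b<a$
$$\{m_a',m_b'\}=\gamma_{ab}-\sum_{c<a}\gamma_{ac}\{n_c,m_b\}-\sum_{c<b}\gamma_{bc}\{m_a,n_c\}=\gamma_{ab}-\gamma_{ab}-0=0.$$
Here the first sum contributes its term $c=b$, and in the second sum $c<b<a$, so $c\ne a$. The same computation with the opposite sign shows that $m_a=m_a'+\sum_{c<a}\gamma_{ac}n_c$ turns the relations with $\gamma=0$ into (4). These two substitutions are mutually inverse, so we may assume $\gamma=0$.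

**Step 2: an upper bound for the dimension.** Using the relations, every word can be rewritten with all $n$'s to the left of all $m$'s and both parts in increasing order. So the algebra is spanned by the $4^d$ ordered products $n_Pm_Q$ with $P,Q\subseteq D$.

**Step 3: a representation with image of dimension $4^d$.** The algebra acts on the exterior algebra with basis $e_S$ ($S\subseteq D$) by $n_a\mapsto e_a\wedge$ and $m_a\mapsto\partial_a$ (contraction). Consider $n_Pm_Dn_Q$. The factor $n_Q$ kills $e_S$ unless $S\cap Q=\emptyset$, and then gives $\pm e_{S\cup Q}$; the factor $m_D$ kills this unless $S\cup Q=D$, and then gives $\pm e_\emptyset$; finally $n_P$ gives $\pm e_P$. So $n_Pm_Dn_Q$ sends $e_{D\setminus Q}$ to $\pm e_P$ and kills every other $e_S$. The image contains all matrix units, has dimension $4^d$, and the action is an isomorphism onto $M_{2^d}(F)$. $\square$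

**What goes wrong with $\gamma=0$.** Let $I$ be any infinite set, totally ordered, and let $T_0$ be the algebra over a field $k$ with generators $n_i,m_i$ ($i\in I$) and relations (4) with $\gamma=0$. It acts on the exterior algebra $\Lambda$ with basis $e_S$, $S\subseteq I$ finite, by the same formulas. This module is simple: given a nonzero vector, choose $S$ of maximal size in its support. Then $m_S$ maps it to a nonzero multiple of $e_\emptyset$, because $m_S$ kills every $e_{S'}$ with $S'\not\supseteq S$, and from $e_\emptyset$ the $n$'s produce all $e_P$. Let $M$ be the annihilator of $e_\emptyset$, a maximal left ideal. Every element of $\sum_in_iT_0$ sends $e_\emptyset$ into the span of the $e_S$ with $S\neq\emptyset$. So $1\notin\sum_in_iT_0+M$, and (3) fails. No $n_i$ kills $e_\emptyset$; we have $m_in_ie_\emptyset=e_\emptyset$ for all $i$, because all $m_i$ kill $e_\emptyset$.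

**What a nonzero $\gamma_{ij}$ does.** If $\{m_i,m_j\}=\gamma_{ij}$ is a nonzero scalar, no nonzero vector is killed by both $m_i$ and $m_j$. In terms of left ideals: $1-m_in_i=n_im_i$ and $m_in_im_i=m_i(1-m_in_i)=m_i$, so the left ideal generated by $1-m_in_i$ contains $m_i$. Likewise the one generated by $1-m_jn_j$ contains $m_j$. Their sum contains $m_jm_i+m_im_j=\gamma_{ij}$, a unit. So $m_in_is=s$ and $m_jn_js=s$ are incompatible for $s\neq0$.

**Countable $I$ still fails.** For $I=\mathbb N$ the sums in (5) are finite, and the computation in Step 1 of Lemma 3 shows that (5) identifies the twisted algebra with $T_0$, fixing every $n_i$. So (3) fails again, as Theorem C(2) predicts. With an uncountable $I$ there is no order in which every element has only finitely many predecessors. This suggests taking $I$ uncountable and all $\gamma_{ij}$ independent.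

**The algebra $T$.** Let $I$ be an uncountable set and $k=k_0(\gamma_{ij}:\{i,j\}\subseteq I,\ i\neq j)$ the purely transcendental extension of $k_0$ in independent indeterminates $\gamma_{ij}=\gamma_{ji}$. Let $T$ be the $k$-algebra with generators $n_i,m_i$ ($i\in I$) and relations (4) for all indices in $I$. Since each relation involves finitely many indices, $T$ is the direct limit of the algebras $\mathrm{Cl}_k(A,\gamma)$ with $A\subseteq I$ finite. These are simple by Lemma 3, so the unital transition maps are injective. Thus $T\neq0$ is a directed union of full matrix algebras over $k$. Each of these is regular, so $T$ is regular.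

For $J\subseteq I$ put $k_J=k_0(\gamma_{ab}:a\neq b\in J)$. For finite $J$ let $T^J\subseteq T$ be the subring generated by $k_J$ and the $n_a,m_a$ ($a\in J$). It is a nonzero homomorphic image of the simple algebra $\mathrm{Cl}_{k_J}(J,\gamma)$, so $T^J\cong\mathrm{Cl}_{k_J}(J,\gamma)$. An element of $T$ involves finitely many generators, and its coefficients involve finitely many $\gamma_{ab}$. So it lies in $T^J$ for all sufficiently large finite $J$. The scalars are included in this bookkeeping on purpose: an element of $T^J$ knows nothing of $\gamma_{ab}$ unless both $a$ and $b$ are in $J$.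

Let $K=\sum_{i\in I}n_iT$, a right ideal.

**Lemma 4.** $1\notin K$.

**Proof.** Suppose $1=\sum_{a\in A}n_at_a$ with $A=\{a_1,\dots,a_r\}$ finite and $r\geq1$. Let $w=n_{a_1}\cdots n_{a_r}$. For $a\in A$ we have $wn_a=0$, since $n_a$ can be moved, up to sign, next to the factor $n_a$ of $w$, and $n_a^2=0$. So $w=w\cdot1=0$. As $m_{a_1}$ anticommutes with $n_{a_2},\dots,n_{a_r}$, we have $(-1)^{r-1}wm_{a_1}=n_{a_1}m_{a_1}n_{a_2}\cdots n_{a_r}$, hence
$$m_{a_1}w+(-1)^{r-1}wm_{a_1}=\{m_{a_1},n_{a_1}\}n_{a_2}\cdots n_{a_r}=n_{a_2}\cdots n_{a_r}.$$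
So $n_{a_2}\cdots n_{a_r}=0$. Iterating gives $1=0$, a contradiction. $\square$

## Two indices that do not see each other

If a vector $s$ of a simple module is not killed by $n_i$, then $r_in_is=s$ for some $r_i\in T$. We saw that $r_i=m_i$ and $r_j=m_j$ cannot both occur. The next result handles arbitrary $r_i,r_j$, under one condition: $r_i$ does not involve the index $j$, and $r_j$ does not involve the index $i$.

**Proposition 5.** Let $A,B\subset I$ be finite, $i\in A\setminus B$, $j\in B\setminus A$, $r_i\in T^A$, $r_j\in T^B$. Then $T(1-r_in_i)+T(1-r_jn_j)=T$.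

The condition cannot simply be dropped. Take $D=\{i,j\}$ with $i<j$, $r_i=m_i$ and $r_j=m_j-\gamma_{ij}n_i$, which does involve $i$. These are $m_i'$ and $m_j'$ from (5). In the representation of $\mathrm{Cl}_k(D,\gamma)$ from Lemma 3 they act as $\partial_i,\partial_j$, so $1-r_in_i$ and $1-r_jn_j$ both kill $e_\emptyset$ and generate a proper left ideal of $\mathrm{Cl}_k(D,\gamma)$. By Lemma 2 it is generated by an idempotent $e\neq1$. In $T$ it generates $Te$, and $1=te$ would give $1-e=te(1-e)=0$. So the left ideal generated in $T$ is proper as well.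

**Proof of Proposition 5.**

**Step 1: isolating one indeterminate.** We reduce to a finite matrix algebra in which $\gamma_{ij}$ is a free variable that $r_i$ and $r_j$ do not contain. Put
$$D=A\cup B,\qquad\tau=\gamma_{ij},\qquad k'=k_0(\gamma_{ab}:a\neq b\in D,\ \{a,b\}\neq\{i,j\}).$$
Then $k_D=k'(\tau)$ with $\tau$ transcendental over $k'$, and $k_A,k_B\subseteq k'$ because $j\notin A$ and $i\notin B$. As $r_i,r_j\in T^D$, it suffices to show that
$$L=T^D(1-r_in_i)+T^D(1-r_jn_j)$$
equals $T^D$, since then $1\in L\subseteq T(1-r_in_i)+T(1-r_jn_j)$.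

**Step 2: untwisting the pair $\{i,j\}$.** We move to an algebra whose relations do not mention $\tau$. Let $C=\mathrm{Cl}_{k'}(D,\gamma')$ with $\gamma'_{ij}=0$ and $\gamma'_{ab}=\gamma_{ab}$ otherwise. Denote its generators by $n_a,\mu_a$, and put $C_\tau=C\otimes_{k'}k'(\tau)$, which is $\mathrm{Cl}_{k_D}(D,\gamma')$. Consider
$$n_a\mapsto n_a,\qquad m_a\mapsto\mu_a\ (a\neq j),\qquad m_j\mapsto\mu_j+\tau n_i.\tag{6}$$
This respects the relations of $T^D\cong\mathrm{Cl}_{k_D}(D,\gamma)$. Only those involving $m_j$ need a check:
$$(\mu_j+\tau n_i)^2=\tau\{\mu_j,n_i\}=0,\qquad\{\mu_j+\tau n_i,n_a\}=\delta_{ja},$$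
and for $a\neq j$
$$\{\mu_j+\tau n_i,\mu_a\}=\gamma'_{ja}+\tau\delta_{ia}=\gamma_{ja}.$$
So (6) defines a $k_D$-algebra homomorphism $\Phi:T^D\to C_\tau$. By Lemma 3 both algebras are simple of dimension $4^{|D|}$ over $k_D$. Hence $\Phi$ is an isomorphism.

**Step 3: the images of $r_i$ and $r_j$.** We show that $\tau$ enters only through a conjugation. Write $r_i$ as a polynomial over $k_A$ in the $n_a,m_a$ ($a\in A$) and let $\rho_i\in C$ be obtained by replacing each $m_a$ by $\mu_a$. Since $j\notin A$, we have $\Phi(r_i)=\rho_i$. Similarly, write $r_j$ as a polynomial over $k_B$ in the $n_b,m_b$ ($b\in B$) and let $\rho_j\in C$ be obtained by replacing each $m_b$ by $\mu_b$. Here $\Phi(m_j)=\mu_j+\tau n_i$ is not $\mu_j$, so we have to correct. Let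
$$u=1+\tau n_in_j.$$
As $(n_in_j)^2=-n_i^2n_j^2=0$, we have $u^{-1}=1-\tau n_in_j$. From
$$[n_in_j,y]=n_i\{n_j,y\}-\{n_i,y\}n_j$$
with $y=n_a$ we see that $u$ commutes with all $n_a$. With $y=\mu_a$, $a\neq i,j$, we see that $u$ commutes with these $\mu_a$. With $y=\mu_j$ the commutator is $n_i$, so $u\mu_j=\mu_ju+\tau n_i$ and
$$u\mu_ju^{-1}=\mu_j+\tau n_i(1-\tau n_in_j)=\mu_j+\tau n_i.$$
As $i\notin B$, the generator $\mu_i$, with which $u$ need not commute, does not occur. So $\Phi(n_b)=un_bu^{-1}$ and $\Phi(m_b)=u\mu_bu^{-1}$ for all $b\in B$. Therefore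
$$\Phi(r_j)=u\rho_ju^{-1},\qquad\Phi(n_j)=n_j=un_ju^{-1}.$$

**Step 4: from left ideals to vectors.** We translate the failure of the claim into linear equations. By Lemma 3, $C=\mathrm{End}_{k'}(Q)$ with $\dim_{k'}Q=2^{|D|}$. Let $Q_\tau=Q\otimes_{k'}k'(\tau)$, so $C_\tau=\mathrm{End}_{k'(\tau)}(Q_\tau)$. Suppose $L\neq T^D$. Then $\Phi(L)$ is a proper, finitely generated left ideal of the regular ring $C_\tau$, so $\Phi(L)=C_\tau p$ with an idempotent $p\neq1$, and it annihilates every vector in the nonzero image of $1-p$. So there is $0\neq\xi\in Q_\tau$ with $\rho_in_i\xi=\xi$ and $u\rho_jn_ju^{-1}\xi=\xi$. Put $\eta=u^{-1}\xi\neq0$. Then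
$$\rho_in_i\xi=\xi,\qquad\rho_jn_j\eta=\eta,\qquad\xi=\eta+\tau n_in_j\eta.\tag{7}$$
These equations are linear. Multiplying by a nonzero element of $k'[\tau]$, we may assume that $\eta=\sum_{d\geq0}\eta_d\tau^d$ is a finite sum with $\eta_d\in Q$. Put $\eta_{-1}=0$. Then $\xi=\sum_d\xi_d\tau^d$ with $\xi_d=\eta_d+n_in_j\eta_{d-1}$. Since $\rho_in_i$ and $\rho_jn_j$ lie in $C$ and do not involve $\tau$, comparing coefficients gives
$$\xi_d=\rho_in_i\xi_d,\qquad\eta_d=\rho_jn_j\eta_d\qquad\text{for all }d.\tag{8}$$
We use (8) in this form: if $n_i\xi_d=0$ then $\xi_d=0$, and if $n_j\eta_d=0$ then $\eta_d=0$.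

**Step 5: the top coefficient vanishes.** Let $e$ be the degree of $\eta$ in $\tau$, so $\eta_e\neq0$ and $\eta_{e+1}=0$. We show $\eta_e=0$.

First, $\xi_{e+1}=n_in_j\eta_e$, so $n_i\xi_{e+1}=0$, and by (8) $\xi_{e+1}=0$. Thus $n_in_j\eta_e=0$.

Second, as $i\notin B$, the element $n_i$ anticommutes with $n_b,\mu_b$ for all $b\in B$. Let $\sigma$ be the automorphism of $C$ that changes the sign of all generators; it respects the relations, which have even degree. Then $n_i\rho_j=\rho_j^\sigma n_i$, and so
$$n_i\eta_e=n_i\rho_jn_j\eta_e=\rho_j^\sigma n_in_j\eta_e=0.$$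

Third, $n_i\xi_e=n_i\eta_e+n_in_in_j\eta_{e-1}=0$, so by (8) $\xi_e=0$, that is, $\eta_e=-n_in_j\eta_{e-1}$.

Fourth, $n_j\eta_e=-n_jn_in_j\eta_{e-1}=n_in_j^2\eta_{e-1}=0$, so by (8) $\eta_e=0$.

This contradicts the choice of $e$. So $L=T^D$. $\square$

## A proper right ideal with $K+M=T$ for all $M$

**Theorem 6.** $K$ is a proper right ideal of $T$, and $K+M=T$ for every maximal left ideal $M$ of $T$.

**Proof.** Properness is Lemma 4. Let $M$ be a maximal left ideal and $S=T/M$, a simple left module.

**Step 1: for each $0\neq s\in S$ the set $I'=\{i\in I:n_is\neq0\}$ is countable.** This is where uncountability enters: among uncountably many indices, we find two that do not see each other. Suppose $I'$ is uncountable. For each $i\in I'$, simplicity of $S$ gives $r_i\in T$ with $r_in_is=s$. Choose a finite $f(i)\subseteq I$ with $i\in f(i)$ and $r_i\in T^{f(i)}$. Choose a countably infinite $N_0\subseteq I'$. The set $N_0\cup\bigcup_{l\in N_0}f(l)$ is countable, so there is $j\in I'$ outside it. As $f(j)$ is finite, there is $i\in N_0\setminus f(j)$. Then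
$$i\in f(i)\setminus f(j),\qquad j\in f(j)\setminus f(i).$$
Proposition 5 with $A=f(i)$ and $B=f(j)$ gives $1\in T(1-r_in_i)+T(1-r_jn_j)$. But $1-r_in_i$ and $1-r_jn_j$ annihilate $s$, so $s=0$, a contradiction.

**Step 2: conclusion.** Let $t\in T$. If $t\in M$, then $t\in K+M$. If $t\notin M$, apply Step 1 to $s=t+M\neq0$. Since $I$ is uncountable, there is $i\in I$ with $n_is=0$. Then $s=(n_im_i+m_in_i)s=n_im_is$, that is, $t-n_im_it\in M$. As $n_im_it\in K$, we get $t\in K+M$. $\square$

**Proof of Theorem A.** Let $X=T/K$. It is nonzero by Lemma 4, and it is a $(k,T)$-bimodule because $k$ is central in $T$. Put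
$$R_0=\begin{pmatrix}k&X\\0&T\end{pmatrix}.$$
For a maximal left ideal $M$ of $T$ we have $TM=M$, so $XM=(M+K)/K=X$ by Theorem 6. Since $k$ and $T$ are regular, Theorem C(1) shows that $R_0$ is left SF. For $0\neq x\in X$, the element $a=(0,x,0)\neq0$ satisfies $aR_0a=0$. So $R_0$ is not regular. $\square$

Hence not every left SF-ring is von Neumann regular.

## Two-sided and primitive examples

**Proof of Theorem B, first part.** We need a corner that absorbs maximal ideals from both sides. The relations (4) are invariant under reversing products, so there is an involutive anti-automorphism $\theta$ of $T$ over $k$ fixing all $n_i,m_i$. It interchanges maximal left and maximal right ideals. Applying $\theta$ to Theorem 6 shows that $K^\theta=\sum_iTn_i$ is a proper left ideal and that $K^\theta+M'=T$ for every maximal right ideal $M'$. Let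
$$B=(T/K^\theta)\otimes_k(T/K),\qquad R=\begin{pmatrix}T&B\\0&T\end{pmatrix},$$
with $T$ acting on the left of $B$ through the first factor and on the right through the second. Then $B\neq0$, as a tensor product of nonzero vector spaces. For a maximal left ideal $M$, $(T/K)M=(M+K)/K=T/K$, so $BM=B$. For a maximal right ideal $M'$, $M'(T/K^\theta)=(M'+K^\theta)/K^\theta=T/K^\theta$, so $M'B=B$. By Theorem C(1), $R$ is left and right SF and not regular, and $(0,B,0)$ is a nonzero ideal of square zero. $\square$

For the primitive example we put a regular ideal underneath this $R$. The next proposition says that the SF property survives.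

**Proposition 7.** Let $N$ be an ideal of a ring $R_1$ such that every $c\in N$ has some $y\in R_1$ with $c=cyc$. If $R_1/N$ is left SF, so is $R_1$.

**Proof.** Let $M$ be a maximal left ideal of $R_1$ and $a\in M$. By Lemma 1 we seek $b\in M$ with $a=ab$.

**Case $M\supseteq N$.** We solve the equation modulo $N$ and correct the error. By Lemma 1 for $R_1/N$ and $M/N$ there is $b_0\in M$ with $c=a(1-b_0)\in N$. Write $c=cyc$ and $e=yc\in N\subseteq M$, so $c(1-e)=0$. Then $a(1-b_0)(1-e)=0$, and $(1-b_0)(1-e)=1-b$ with $b=b_0+e-b_0e$. Here $b_0\in M$ and $e,b_0e\in N\subseteq M$, so $b\in M$, and $a=ab$.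

**Case $M\not\supseteq N$.** Now $N$ contains an element acting as $1$ on a generator of $R_1/M$. Since $N+M=R_1$, choose $h\in N$ with $1-h\in M$, and put $s=1+M\in R_1/M$, so $hs=s$ and $as=0$. Since $ah\in N$, write $ah=ah\,y\,ah$ and put $z=h(1-yah)$. Then
$$az=ah-ah\,y\,ah=0,\qquad zs=hs-hya(hs)=s-hyas=s.$$
So $b=1-z$ satisfies $bs=0$, that is, $b\in M$, and $ab=a-az=a$. $\square$

**Proof of Theorem B, second part.** Let $R$ be the two-sided SF-ring just constructed, a $k$-algebra.

**Step 1: the ring $R_1$.** Let $V=R^{(\mathbb N)}$ be the direct sum of countably many copies of $R$, on which $R$ acts diagonally by left multiplication. Let $N$ be the ideal of finite-rank operators in $\mathrm{End}_k(V)$, and put $R_1=R+N\subseteq\mathrm{End}_k(V)$. A nonzero $r\in R$ acts nontrivially on each copy of $R$, hence has infinite rank on $V$. So $R$ embeds in $\mathrm{End}_k(V)$, $R\cap N=0$ and $R_1/N\cong R$.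

**Step 2: $R_1$ is left and right SF and not regular.** Let $c\in N$. Write $V=\ker c\oplus W=\operatorname{im}c\oplus U$, with $W$ finite-dimensional. Let $y$ be the inverse of $c|_W:W\to\operatorname{im}c$ on $\operatorname{im}c$ and $0$ on $U$. Then $y\in N$ and $cyc=c$. So Proposition 7 applies. Its hypothesis on $N$ is left-right symmetric, so it also applies to $R_1^{op}$, and $R_1$ is left and right SF. Quotients of regular rings are regular, and the quotient $R$ of $R_1$ is not regular. So $R_1$ is not regular.

**Step 3: $R_1$ is left and right primitive.** The left $R_1$-module $V$ is faithful. It is simple, because for $0\neq v\in V$ and $w\in V$ there is an operator of rank at most one sending $v$ to $w$. The space $V^*=\mathrm{Hom}_k(V,k)$ with $\varphi\cdot t=\varphi\circ t$ is a right $R_1$-module. It is faithful, since an operator $t$ with $\varphi\circ t=0$ for all $\varphi$ is $0$. It is simple: for $\varphi\neq0$ pick $v$ with $\varphi(v)=1$. Then for every $\psi\in V^*$ the operator $w\mapsto v\,\psi(w)$ lies in $N$, and composing $\varphi$ with it gives $\psi$.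

**Step 4: prime and $J(R_1)=0$.** The radical $J(R_1)$ annihilates the simple module $V$, which is faithful, so $J(R_1)=0$. If $I_1I_2=0$ for ideals $I_1$ and $I_2\neq0$, then $I_2V$ is a nonzero submodule, so $I_2V=V$. Hence $I_1V=I_1I_2V=0$, and $I_1=0$. So $R_1$ is prime. $\square$
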